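\title{A regular space of cardinality $\mathfrak{c}^+$ with $G_\delta$ points whose discrete subsets are countably dominated}

\begin{abstract}
A subset of a topological space is $\omega$-dominated if it lies in the closure of a countable set. We construct in ZFC a zero-dimensional Hausdorff space of cardinality $\mathfrak c^+$ in which every point is a $G_\delta$-set and every discrete subset, as well as every subset of cardinality at most $\mathfrak c$, is $\omega$-dominated. This answers in the negative the question whether a regular space of countable pseudocharacter with $\omega$-dominated discrete subsets has cardinality at most $\mathfrak c$. The space is built from a coloring of the pairs of ordinals below $\mathfrak c^+$, obtained from walks on ordinals when $\mathfrak c$ is regular and from a scale when $\mathfrak c$ is singular. We also prove the upper bound $2^{\mathfrak c}$ for all spaces as in the question and the bound $\mathfrak c$ for topological groups.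
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $X$ be a topological space and $\tau$ an infinite cardinal. A set $D\subset X$ is \emph{$\tau$-dominated} if $D\subset\overline A$ for some $A\subset X$ with $|A|\le\tau$; the set $A$ need not be contained in $D$. A set $D\subset X$ is \emph{discrete} if it is discrete in the subspace topology. The \emph{pseudocharacter} $\psi(X)$ of a $T_1$-space $X$ is the least infinite cardinal $\kappa$ such that every point is an intersection of at most $\kappa$ open sets; thus $\psi(X)=\omega$ means that every point is a $G_\delta$-set. The \emph{spread} $s(X)$ is the least infinite cardinal that bounds the cardinalities of all discrete subsets of $X$. Regular spaces are $T_1$, and $\mathfrak c=2^\omega$. The following question comes from \cite{star}.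

\medskip
\noindent\textbf{Question.} \emph{Let $X$ be a regular space of countable pseudocharacter in which every discrete subset is $\omega$-dominated. Is $|X|\le\mathfrak c$?}
\medskip

There are two simple reasons for which the discrete subsets of a space can be $\omega$-dominated, and both lead to the bound $\mathfrak c$. If $X$ is separable, one countable set dominates everything, and a separable regular space with $G_\delta$ points has at most $\mathfrak c$ points (Proposition~\ref{prop:upper}). If every discrete subset of $X$ is countable, each discrete subset dominates itself, and the Hajnal--Juh\'asz inequality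
\begin{equation}\label{eq:HJ}
|X|\le 2^{s(X)\psi(X)}\qquad\text{for $T_1$-spaces $X$}
\end{equation}
gives $|X|\le 2^\omega$. The hypothesis of the Question is a common weakening of separability and of countable spread, so one would guess that the common conclusion survives. It does survive for topological groups (Proposition~\ref{prop:groups}). In general, however, chaining the two arguments costs one exponential and gives only $|X|\le2^{\mathfrak c}$, and the bound $\mathfrak c$ fails.

\begin{theorem}\label{thm:A}
There is a zero-dimensional Hausdorff space $X$ with $\psi(X)=\omega$ and $|X|=\mathfrak c^+$ in which every discrete subset has cardinality at most $\mathfrak c$ and every subset of cardinality at most $\mathfrak c$ is $\omega$-dominated. In particular, every discrete subset of $X$ is $\omega$-dominated.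
\end{theorem}

A zero-dimensional Hausdorff space (one with a base of clopen sets) is Tychonoff, hence regular, so the answer to the Question is negative. The proof uses no axioms beyond ZFC. Theorem~\ref{thm:A} is the case $\tau=\omega$, $\mu=\mathfrak c$ of the following statement, and the reader may substitute these values throughout.

\begin{theorem}\label{thm:B}
Let $\tau$ be an infinite cardinal, $\mu=2^\tau$ and $\lambda=\mu^+$. There is a zero-dimensional Hausdorff space $X$ with $|X|=\lambda$ such that
\begin{enumerate}
\item[(1)] every point of $X$ is a $G_\delta$-set;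
\item[(2)] $X$ has no discrete subset of cardinality $\lambda$;
\item[(3)] every $Y\subset X$ with $|Y|\le\mu$ is $\tau$-dominated.
\end{enumerate}
\end{theorem}

By (2), discrete subsets have cardinality at most $\mu$, so by (3) they are $\tau$-dominated. Theorem~\ref{thm:A} and Proposition~\ref{prop:upper}(b) place the supremum of the cardinalities of the spaces in the Question between $\mathfrak c^+$ and $2^{\mathfrak c}$. If $2^{\mathfrak c}=\mathfrak c^+$, for instance under GCH, the largest such cardinality is exactly $2^{\mathfrak c}$. We do not determine it when $2^{\mathfrak c}>\mathfrak c^+$.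

The space $X$ is a union of $\lambda$ levels, each of cardinality $\tau$, and it is described by a function $F$ with values in $\omega$. Section~\ref{sec:space} reduces (3) and (2) to two finite interpolation properties of $F$: one for each level, which makes the level dense in the union of the levels below it, and one for each transversal ``column'', which prevents large discrete sets. The two properties compete for the same values of $F$. Section~\ref{sec:F} reconciles them with a threshold, using a coloring of pairs of ordinals (Theorem~\ref{thm:color}) that is constructed in Sections~\ref{sec:regular} and~\ref{sec:singular}. We begin in Section~\ref{sec:upper} with the upper bounds, which dictate the shape of the example.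

\section{Upper bounds}\label{sec:upper}

\begin{lemma}\label{lem:closure}
If $X$ is regular, $\psi(X)=\omega$ and $A\subset X$ is countable, then $|\overline A|\le\mathfrak c$.
\end{lemma}

\begin{proof}
Let $x\in\overline A$ and write $\{x\}=\bigcap_{n<\omega}G_n$ with $G_n$ open. By regularity there are open sets $W_n$ with $x\in W_n\subset\overline{W_n}\subset G_n$. For every open $O\ni x$ the neighborhood $O\cap W_n$ of $x$ meets $A$, so $x\in\overline{W_n\cap A}\subset G_n$. Hence $\{x\}=\bigcap_n\overline{W_n\cap A}$, and $x$ is determined by the sequence $(W_n\cap A)_{n<\omega}$ of subsets of $A$. There are at most $(2^\omega)^\omega=\mathfrak c$ such sequences.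
\end{proof}

\begin{proposition}\label{prop:upper}
Let $X$ be regular with $\psi(X)=\omega$.
\begin{enumerate}
\item[(a)] If every subset of $X$ of cardinality $\mathfrak c^+$ is $\omega$-dominated, in particular if $X$ is separable, then $|X|\le\mathfrak c$.
\item[(b)] If every discrete subset of $X$ is $\omega$-dominated, then discrete subsets have cardinality at most $\mathfrak c$, and $|X|\le2^{\mathfrak c}$.
\end{enumerate}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:closure}, every $\omega$-dominated set has cardinality at most $\mathfrak c$. In (a) this means that $X$ has no subset of cardinality $\mathfrak c^+$. In (b) it means that $s(X)\le\mathfrak c$, and \eqref{eq:HJ} gives $|X|\le2^{\mathfrak c\cdot\omega}=2^{\mathfrak c}$.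
\end{proof}

Part (a) shows that the domination in Theorem~\ref{thm:A} is optimal: ``cardinality at most $\mathfrak c$'' cannot be raised to $\mathfrak c^+$. Regularity enters only through the inclusions $\overline{W_n}\subset G_n$, and without it even the separable case fails.

\begin{example}\label{ex:ultra}
Let $Z$ be the union of $\omega$ and the set of all free ultrafilters on $\omega$. Points of $\omega$ are isolated, and the basic neighborhoods of an ultrafilter $u$ are the sets $\{u\}\cup U$ with $U\in u$. Distinct ultrafilters contain disjoint sets, and a free ultrafilter contains $\omega\setminus\{n\}$ for each $n$, so $Z$ is Hausdorff. The countable set $\omega$ is dense, so every subset of $Z$ is $\omega$-dominated. Also $\{u\}=\bigcap_n\bigl(\{u\}\cup\{k<\omega:k\ge n\}\bigr)$, so $\psi(Z)=\omega$. There are $2^{\mathfrak c}$ free ultrafilters on $\omega$, so $|Z|=2^{\mathfrak c}$.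
\end{example}

In a topological group, translation lets one choose small neighborhoods of all points uniformly, and this restores the bound $\mathfrak c$.

\begin{proposition}\label{prop:groups}
Let $G$ be a Hausdorff topological group with $\psi(G)=\omega$ in which every discrete subset is $\omega$-dominated. Then $|G|\le\mathfrak c$.
\end{proposition}

\begin{proof}
We first show that $G$ is \emph{$\omega$-narrow}: for every open $V\ni e$ there is a countable $C\subset G$ with $CV=G$. Suppose that $V$ is a counterexample. By recursion choose $g_\beta\notin\{g_\alpha:\alpha<\beta\}V$ for $\beta<\omega_1$. Let $W\ni e$ be open with $W=W^{-1}$ and $W^2\subset V$. If $\alpha<\beta$ and $g_\alpha w=g_\beta w'$ with $w,w'\in W$, then $g_\beta=g_\alpha w(w')^{-1}\in g_\alpha V$, which is false. So the open sets $g_\alpha W\ni g_\alpha$ are pairwise disjoint, and $\{g_\alpha:\alpha<\omega_1\}$ is discrete. It lies in $\overline A$ for a countable $A$, so each of the uncountably many disjoint sets $g_\alpha W$ meets $A$, a contradiction.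

Now write $\{e\}=\bigcap_nV_n$ with $V_n$ open. Choose open $W_n\ni e$ with $W_n=W_n^{-1}$ and $W_n^2\subset V_n$, and countable sets $C_n$ with $C_nW_n=G$. For $g\in G$ pick $c_n(g)\in C_n$ with $g\in c_n(g)W_n$. If $c_n(g)=c_n(h)$ for all $n$, then $g^{-1}h\in W_n^{-1}W_n\subset V_n$ for all $n$, so $g=h$. Thus $G$ injects into $\prod_nC_n$, which has at most $\omega^\omega=\mathfrak c$ elements.
\end{proof}

The second step can also be read off from Guran's theorem (see \cite[\S3.4]{AT}), which embeds the $\omega$-narrow group $G$ as a topological subgroup into a product of second countable Hausdorff groups: since $\{e\}$ is a $G_\delta$-set, the projection to countably many suitable coordinates has trivial kernel.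

\section{Spaces built level by level}\label{sec:space}

From now on $\tau$ is an infinite cardinal, $\mu=2^\tau$, $\lambda=\mu^+$ and $\theta=\operatorname{cf}(\mu)$. The successor cardinal $\lambda$ is regular, and we use this in two forms without further comment: a set of at most $\mu$ ordinals below $\lambda$ is bounded in $\lambda$, and a function with at most $\mu$ values on a set of cardinality $\lambda$ is constant on a subset of cardinality $\lambda$.

Section~\ref{sec:upper} suggests what to build. For $\tau=\omega$, the space cannot be separable, the closure of each countable set is small, and yet these closures must swallow every set of cardinality $\mathfrak c$. The simplest arrangement is an increasing chain of $\mathfrak c^+$ closed separable subspaces, each obtained from the union of the earlier ones by adding a countable set that is dense in the result.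

Let $P=\lambda\times\tau$. The \emph{level} of $p=(\xi,n)\in P$ is $\operatorname{lev}(p)=\xi$, and $n$ is its \emph{column}. Let $K=\omega+1$ carry the order topology: the points of $\omega$ are isolated, and the clopen sets $\{k\le\omega:k\ge N\}$, $N<\omega$, form a base at the point $\omega$. Let
\[
F:\{(p,q)\in P\times P:\operatorname{lev}(q)<\operatorname{lev}(p)\}\to\omega
\]
be any function. For $p\in P$ define $x_p\in K^P$ by
\[
x_p(q)=\begin{cases}
F(p,q)&\text{if }\operatorname{lev}(q)<\operatorname{lev}(p),\\
\omega&\text{if }q=p,\\
0&\text{if }\operatorname{lev}(q)\ge\operatorname{lev}(p)\text{ and }q\ne p,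
\end{cases}
\]
and let $X_F=\{x_p:p\in P\}$ be a subspace of the product $K^P$. We call $L_\xi=\{x_{(\xi,n)}:n<\tau\}$ the $\xi$th level of $X_F$ and put $X_{<\xi}=\bigcup_{\eta<\xi}L_\eta$. The point of the definition is that
\begin{equation}\label{eq:omega}
x_p(q)=\omega\quad\text{if and only if}\quad q=p .
\end{equation}
All coordinates of $x_p$ other than the $p$th are isolated points of $K$, so the sets
\[
U(p,b,N)=\{y\in X_F:\ y(p)\ge N\text{ and }y(q)=x_p(q)\text{ for all }q\in b\},
\]
with $b\subset P\setminus\{p\}$ finite and $N<\omega$, form a base at $x_p$.

\begin{lemma}\label{lem:frame}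
For every $F$, the space $X_F$ is zero-dimensional and Hausdorff, $|X_F|=\lambda$, and every point of $X_F$ is a $G_\delta$-set. The neighborhood $U(p,\emptyset,1)$ contains no point $x_{p'}$ with $p'\ne p$ and $\operatorname{lev}(p')\le\operatorname{lev}(p)$. Consequently each $X_{<\xi}$ is closed, and no set of cardinality at most $\mu$ is dense in $X_F$.
\end{lemma}

\begin{proof}
Products and subspaces of Hausdorff spaces with a clopen base are again such spaces. By \eqref{eq:omega}, the map $p\mapsto x_p$ is injective, so $|X_F|=|P|=\lambda$, and $\{x_p\}=\{y\in X_F:y(p)=\omega\}=\bigcap_NU(p,\emptyset,N)$. If $p'\ne p$ and $\operatorname{lev}(p')\le\operatorname{lev}(p)$, then $x_{p'}(p)=0$, so $x_{p'}\notin U(p,\emptyset,1)$. Hence $X_{<\xi}$ is closed. A set of cardinality at most $\mu$ lies in some $X_{<\xi}$ with $\xi<\lambda$, a proper closed subset.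
\end{proof}

In particular the space of Theorem~\ref{thm:A}, which will be of this form, has density $\mathfrak c^+$. It remains to choose $F$ so that (2) and (3) of Theorem~\ref{thm:B} hold. For (3) we want $L_\xi$ to approximate every point of lower level. A basic neighborhood prescribes finitely many coordinates, so the following condition is the natural one.

\begin{itemize}
\item[(L)] \emph{Level condition.} For every $\xi<\lambda$, every finite $B\subset\xi\times\tau$ and every $v:B\to\omega$ there are infinitely many $n<\tau$ such that $F((\xi,n),q)=v(q)$ for all $q\in B$.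
\end{itemize}

\begin{proposition}\label{prop:L}
If $F$ satisfies \textup{(L)}, then $X_{<\xi}\subset\overline{L_\xi}$ for every $\xi<\lambda$, and every $Y\subset X_F$ with $|Y|\le\mu$ is $\tau$-dominated.
\end{proposition}

\begin{proof}
The second claim follows from the first, since $Y\subset X_{<\xi}$ for some $\xi<\lambda$ and $|L_\xi|=\tau$. Let $\operatorname{lev}(p)<\xi$ and consider a neighborhood $U(p,b,N)$. Let $B$ consist of $p$ and the elements of $b$ of level below $\xi$. Put $v(p)=N$ and $v(q)=x_p(q)$ for $q\in B\setminus\{p\}$; these values lie in $\omega$ by \eqref{eq:omega}. Among the infinitely many $n$ given by (L), choose one with $p'=(\xi,n)\notin b$. Then $x_{p'}(p)=N$ and $x_{p'}(q)=x_p(q)$ for $q\in B\setminus\{p\}$. If $q\in b$ has level at least $\xi$, then $x_p(q)=0$ because $\operatorname{lev}(q)>\operatorname{lev}(p)$, and $x_{p'}(q)=0$ because $q\ne p'$. So $x_{p'}\in U(p,b,N)\cap L_\xi$.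
\end{proof}

For (2), a set of cardinality $\lambda$ contains $\lambda$ points of one column $n$. By Lemma~\ref{lem:frame}, each of these points has a neighborhood missing the points of lower level, so the only way to destroy discreteness is to make a \emph{higher} point of the same column enter the neighborhood of a lower one, whatever neighborhoods have been assigned.

\begin{itemize}
\item[(C)] \emph{Column condition.} Let $n<\tau$, let $D\subset\lambda$ have cardinality $\lambda$, let $(c_\xi)_{\xi\in D}$ be pairwise disjoint nonempty finite subsets of $P$, and let $v_\xi:c_\xi\to\omega$. Then there are $\xi,\zeta\in D$ such that $\operatorname{lev}(q)<\zeta$ and $F((\zeta,n),q)=v_\xi(q)$ for all $q\in c_\xi$.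
\end{itemize}

The passage from arbitrary neighborhoods to disjoint sets of coordinates uses the \emph{$\Delta$-system lemma}: every family of $\lambda$ finite sets ($\lambda$ regular and uncountable) has a subfamily of cardinality $\lambda$ any two distinct members of which have the same intersection $R$, the \emph{root}.

\begin{proposition}\label{prop:C}
If $F$ satisfies \textup{(C)}, then $X_F$ has no discrete subset of cardinality $\lambda$.
\end{proposition}

\begin{proof}
Suppose that there is one. As there are only $\tau$ columns, there are $n<\tau$ and $D_0\subset\lambda$ of cardinality $\lambda$ such that, with $p_\xi=(\xi,n)$, the set $\{x_{p_\xi}:\xi\in D_0\}$ is discrete. For $\xi\in D_0$ fix $U_\xi=U(p_\xi,b_\xi,N_\xi)$ that contains no $x_{p_\zeta}$ with $\zeta\in D_0\setminus\{\xi\}$. Let $b_\xi^+=b_\xi\cup\{p_\xi\}$, and define $v_\xi:b_\xi^+\to\omega$ by $v_\xi(p_\xi)=N_\xi$ and $v_\xi(q)=x_{p_\xi}(q)$ for $q\in b_\xi$. Every $y\in X_F$ that agrees with $v_\xi$ on $b_\xi^+$ belongs to $U_\xi$.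

Since $p_\xi\in b_\xi^+$, a finite set equals $b_\xi^+$ for only finitely many $\xi$, so the $\Delta$-system lemma gives $D_1\subset D_0$ of cardinality $\lambda$ such that any two of the sets $b_\xi^+$, $\xi\in D_1$, intersect in the same set $R$. Discard the finitely many $\xi$ with $p_\xi\in R$. For the remaining $\xi$ we have $R\subset b_\xi$, and the restriction of $x_{p_\xi}$ to $R$ lies in the countable set $\omega^R$, so it is the same for all $\xi$ in some $D\subset D_1$ of cardinality $\lambda$. The sets $c_\xi=b_\xi^+\setminus R$, $\xi\in D$, are pairwise disjoint and $p_\xi\in c_\xi$.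

Apply (C) to $n$, $D$, the sets $c_\xi$ and the restrictions of the $v_\xi$. We get $\xi,\zeta\in D$ such that $\operatorname{lev}(q)<\zeta$ and $x_{p_\zeta}(q)=F(p_\zeta,q)=v_\xi(q)$ for $q\in c_\xi$. Taking $q=p_\xi$ gives $\xi<\zeta$. For $q\in R$ we have $x_{p_\zeta}(q)=x_{p_\xi}(q)=v_\xi(q)$. So $x_{p_\zeta}\in U_\xi$ with $\zeta\ne\xi$, a contradiction.
\end{proof}

\section{The level and column conditions together}\label{sec:F}

Both conditions ask $F$ to take prescribed values at finitely many places. We produce such values from a small supply of functions. For an infinite cardinal $\kappa$ let $\Phi(\kappa)$ be the set of functions $\varphi:\{0,1\}^\kappa\to\omega$ that depend on finitely many coordinates, that is, for which there is a finite $s\subset\kappa$ with $\varphi(z)=\varphi(z')$ whenever $z$ and $z'$ agree on $s$.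

\begin{lemma}\label{lem:Phi}
We have $|\Phi(\kappa)|\le\kappa$. If $z^1,\dots,z^k\in\{0,1\}^\kappa$ are distinct and $v_1,\dots,v_k\in\omega$, there is $\varphi\in\Phi(\kappa)$ with $\varphi(z^l)=v_l$ for all $l$.
\end{lemma}

\begin{proof}
There are $\kappa$ finite sets $s\subset\kappa$ and, for each, countably many maps $\{0,1\}^s\to\omega$. For the second claim let $s$ contain, for each pair $l\ne l'$, a coordinate at which $z^l$ and $z^{l'}$ differ; put $\varphi(z)=v_l$ if $z$ agrees with $z^l$ on $s$, and $\varphi(z)=0$ if there is no such $l$.
\end{proof}

\subsection*{The level condition alone}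
For $\xi<\lambda$ we have $|\xi\times\tau|\le\mu=2^\tau$, so there is an injection $e_\xi:\xi\times\tau\to\{0,1\}^\tau$. This is the place where $\mu\le2^\tau$ is used. If $(\chi_n)_{n<\tau}$ lists each member of $\Phi(\tau)$ infinitely often, then $F((\xi,n),q)=\chi_n(e_\xi(q))$ satisfies (L) by Lemma~\ref{lem:Phi}. But this $F$ violates (2): if $\chi_n$ is identically $0$, then $x_{(\zeta,n)}$ vanishes at all coordinates except $(\zeta,n)$, so the sets $U((\xi,n),\emptyset,1)$ show that the whole column $n$ is discrete.

\subsection*{The column condition alone}
In (C) the upper level $\zeta$ is not known in advance, so the points of $P$ need labels that do not depend on it. There are $\lambda>2^\tau$ points, so $\{0,1\}^\tau$ is too small, but $\{0,1\}^\theta$ is large enough. Indeed, K\"onig's theorem gives $\theta=\operatorname{cf}(2^\tau)>\tau$ and $\mu^{\operatorname{cf}(\mu)}>\mu$, so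
\[
2^\theta=2^{\tau\cdot\theta}=\mu^\theta>\mu,\qquad\text{that is,}\qquad 2^\theta\ge\lambda .
\]
Fix pairwise distinct labels $z_q\in\{0,1\}^\theta$ for $q\in P$. Since $|\Phi(\theta)|\le\theta\le\mu$, one function $\varphi\in\Phi(\theta)$ will decode the required values $v_\xi$ from the labels for $\lambda$ many $\xi$. What is missing is a device that tells the level $\zeta$ to apply this particular $\varphi$ at all the levels that $c_\xi$ occupies. The following coloring with $\theta$ colors is that device.

\begin{theorem}\label{thm:color}
There is a function $d:\{(\alpha,\gamma):\alpha<\gamma<\lambda\}\to\theta$ with the following property. If $D\subset\lambda$ has cardinality $\lambda$, $(a_\beta)_{\beta\in D}$ are pairwise disjoint nonempty finite subsets of $\lambda$, and $i<\theta$, then there are $\beta,\gamma\in D$ such that $\max a_\beta<\gamma$ and $d(\alpha,\gamma)=i$ for all $\alpha\in a_\beta$.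
\end{theorem}

We prove this in Sections~\ref{sec:regular} and~\ref{sec:singular}. Given $d$ and a list $(\varphi_i)_{i<\theta}$ of $\Phi(\theta)$, one would set $F((\xi,n),q)=\varphi_i(z_q)$ with $i=d(\operatorname{lev}(q),\xi)$. Now (L) fails: the value does not depend on $n$, so all points of $L_\xi$ have the same finite $q$th coordinate, and $x_q\notin\overline{L_\xi}$.

\subsection*{The threshold}
Each value $F((\xi,n),q)$ must follow one of the two rules, and the order of the quantifiers tells us how to decide. In (L) the finite set $B$, hence a finite set of colors, is given first and the column is chosen afterward. In (C) the column is given first and the color is ours to choose. So we attach a natural number $j_i$ to each color and a natural number $m_n$ to each column, and let the larger number win. Fix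
\begin{itemize}
\item a list $(\varphi_i,j_i)_{i<\theta}$ in which every pair from $\Phi(\theta)\times\omega$ occurs;
\item a list $(\chi_n,m_n)_{n<\tau}$ in which every pair from $\Phi(\tau)\times\omega$ occurs infinitely often (map $\tau$ onto $\Phi(\tau)\times\omega\times\omega$ and forget the last coordinate).
\end{itemize}
Both exist by Lemma~\ref{lem:Phi}. For $p=(\xi,n)$ and $q\in P$ of level $\eta<\xi$, let $i=d(\eta,\xi)$ and
\begin{equation}\label{eq:F}
F(p,q)=\begin{cases}
\chi_n(e_\xi(q))&\text{if }j_i<m_n,\\
\varphi_i(z_q)&\text{if }j_i\ge m_n.
\end{cases}
\end{equation}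

\begin{example}\label{ex:two}
Suppose we must produce the values $5$ and $7$ at two coordinates.

In (L) we are given $\xi$ and points $q\ne q'$ of levels $\eta,\eta'<\xi$, hence the colors $i=d(\eta,\xi)$ and $i'=d(\eta',\xi)$; say $j_i=3$ and $j_{i'}=8$. Pick $t<\tau$ at which $e_\xi(q)$ and $e_\xi(q')$ differ, say $e_\xi(q)(t)=0$ and $e_\xi(q')(t)=1$, and let $\chi(z)=5+2z(t)$. Every column $n$ with $(\chi_n,m_n)=(\chi,9)$ outbids both colors, and $F((\xi,n),q)=5$, $F((\xi,n),q')=7$.

In (C) we are given a column $n$, say with $m_n=9$, and pairs $q_\xi\ne q'_\xi$ for $\xi\in D$; assume that the sets $a_\xi$ of their levels are pairwise disjoint. The labels of $q_\xi$ and $q'_\xi$ differ at some $t_\xi<\theta$. On a subset of $D$ of cardinality $\lambda$ we have $t_\xi=t$ and, say, $z_{q_\xi}(t)=0$, $z_{q'_\xi}(t)=1$. Let $\varphi(z)=5+2z(t)$ and let $i$ be a color with $(\varphi_i,j_i)=(\varphi,9)$; it outbids the column. Theorem~\ref{thm:color} gives $\xi,\zeta$ in this subset with $\max a_\xi<\zeta$ and $d(\eta,\zeta)=i$ for all $\eta\in a_\xi$, so $F((\zeta,n),q_\xi)=5$ and $F((\zeta,n),q'_\xi)=7$. A single color has produced two different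 values; this is what the labels $z_q$ are for.
\end{example}

\begin{proposition}\label{prop:F}
The function $F$ defined by \eqref{eq:F} satisfies \textup{(L)} and \textup{(C)}.
\end{proposition}

\begin{proof}
(L) Let $\xi$, $B$, $v$ be given. Choose $m<\omega$ larger than $j_{d(\operatorname{lev}(q),\xi)}$ for all $q\in B$. The points $e_\xi(q)$, $q\in B$, are distinct, so there is $\chi\in\Phi(\tau)$ with $\chi(e_\xi(q))=v(q)$ for $q\in B$. For each of the infinitely many $n$ with $(\chi_n,m_n)=(\chi,m)$, the first line of \eqref{eq:F} applies to every $q\in B$ and gives $F((\xi,n),q)=v(q)$.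

(C) Let $n$, $D$, $(c_\xi)$, $(v_\xi)$ be given, and let $a_\xi=\{\operatorname{lev}(q):q\in c_\xi\}$. Disjoint sets $c_\xi$ may share levels, so we first thin out $D$. A level of $P$ has $\tau$ points and the $c_\xi$ are pairwise disjoint, so each $\eta<\lambda$ lies in $a_\xi$ for at most $\tau$ indices $\xi$. Let $D'\subset D$ be maximal such that the $a_\xi$, $\xi\in D'$, are pairwise disjoint. If $|D'|\le\mu$, then $\bigcup_{\xi\in D'}a_\xi$ meets $a_\xi$ for at most $\mu\cdot\tau=\mu$ indices $\xi$, and any other index could be added to $D'$. So $|D'|=\lambda$.

For $\xi\in D'$ choose $\varphi^\xi\in\Phi(\theta)$ with $\varphi^\xi(z_q)=v_\xi(q)$ for all $q\in c_\xi$. Since $|\Phi(\theta)|\le\mu$, there are $\varphi$ and $D''\subset D'$ of cardinality $\lambda$ with $\varphi^\xi=\varphi$ for $\xi\in D''$. Let $i<\theta$ satisfy $(\varphi_i,j_i)=(\varphi,m_n)$. By Theorem~\ref{thm:color} there are $\xi,\zeta\in D''$ with $\max a_\xi<\zeta$ and $d(\eta,\zeta)=i$ for all $\eta\in a_\xi$. Since $j_i\ge m_n$, the second line of \eqref{eq:F} gives $F((\zeta,n),q)=\varphi(z_q)=v_\xi(q)$ for all $q\in c_\xi$.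
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B} from Theorem~\ref{thm:color}]
Let $X=X_F$ with $F$ as in \eqref{eq:F}. Lemma~\ref{lem:frame} gives the separation properties, the cardinality and (1). Propositions~\ref{prop:F}, \ref{prop:C} and~\ref{prop:L} give (2) and (3). Theorem~\ref{thm:A} is the case $\tau=\omega$.
\end{proof}

It remains to prove Theorem~\ref{thm:color}. Since we assume nothing about the value of $2^\tau$, we treat regular and singular $\mu$ separately. In both cases we use that, for $D$ and $(a_\beta)$ as in the theorem,
\begin{equation}\label{eq:high}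
\text{for every $\varepsilon<\lambda$ there is $\beta\in D$ with $\min a_\beta>\varepsilon$,}
\end{equation}
because the at most $\mu$ ordinals $\le\varepsilon$ lie in at most $\mu$ of the disjoint sets $a_\beta$.

\section{The coloring for regular $\mu$: walks on ordinals}\label{sec:regular}

Let $\mu$ be regular, so $\theta=\mu\ge2^\omega>\omega$. The smallest instance is $\mu=\omega_1$, $\lambda=\omega_2$, which occurs for $\tau=\omega$ under the continuum hypothesis.

A subset of $\lambda$ is a \emph{club} if it is closed in the order topology and unbounded, and \emph{stationary} if it meets every club. We use these standard facts. The intersection of at most $\mu$ clubs is a club; hence the intersection of a stationary set with a club is stationary, and a function with at most $\mu$ values on a stationary set is constant on a stationary subset. The limit points of an unbounded subset of $\lambda$ form a club. The set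
\[
S=\{\delta<\lambda:\operatorname{cf}(\delta)=\mu\}
\]
is stationary, since the element with index $\mu$ in the increasing enumeration of a club lies in $S$. By Solovay's splitting theorem, a stationary subset of $\lambda$ contains $\lambda$ pairwise disjoint stationary sets. Fix pairwise disjoint stationary sets $S_i\subset S$ for $i<\mu$ and a function $h:\lambda\to\mu$ with $h(\delta)=i$ for $\delta\in S_i$.

\subsection*{Walks}
Put $C_{\alpha+1}=\{\alpha\}$, and for each limit ordinal $\alpha<\lambda$ fix an unbounded set $C_\alpha\subset\alpha$ of order type $\operatorname{cf}(\alpha)\le\mu$. For $\alpha\le\gamma<\lambda$ the \emph{walk} from $\gamma$ to $\alpha$ is defined by $\gamma_0=\gamma$ and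
\[
\gamma_{k+1}=\min\{\nu\in C_{\gamma_k}:\nu\ge\alpha\}\qquad\text{as long as }\gamma_k>\alpha .
\]
The minimum exists and $\alpha\le\gamma_{k+1}<\gamma_k$. A decreasing sequence of ordinals is finite, so the walk ends at $\gamma_\ell=\alpha$ after $\ell=\ell(\alpha,\gamma)$ steps; $\ell(\alpha,\gamma)\ge1$ if $\alpha<\gamma$.

For example, let $\delta\in S$, $\gamma=\delta+\omega$ and $C_\gamma=\{5\}\cup\{\delta+k:2\le k<\omega\}$. The walk from $\gamma$ to any $\alpha$ with $5<\alpha\le\delta$ begins $\delta+\omega,\ \delta+2,\ \delta+1,\ \delta$, while the walk to $\alpha\le5$ jumps to $5$ at once. Thus $\delta$ is a gate through which all walks from $\gamma$ to ordinals slightly below $\delta$ must pass. This holds for all points of $S$.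

\begin{lemma}\label{lem:walk}
For $\delta\in S$ and $\gamma\ge\delta$ there is $\varepsilon(\delta,\gamma)<\delta$ such that, whenever $\varepsilon(\delta,\gamma)<\alpha\le\delta$, the walk from $\gamma$ to $\alpha$ is the walk from $\gamma$ to $\delta$ followed by the walk from $\delta$ to $\alpha$. In particular, its term with index $\ell(\delta,\gamma)$ is $\delta$, and $\ell(\alpha,\gamma)=\ell(\delta,\gamma)+\ell(\alpha,\delta)$.
\end{lemma}

\begin{proof}
If $\gamma'>\delta$, then $C_{\gamma'}\cap\delta$ is bounded in $\delta$. For a successor $\gamma'$ this set is empty. For a limit $\gamma'$ it is a proper initial segment of $C_{\gamma'}$, so its order type is below $\mu=\operatorname{cf}(\delta)$. Let $\gamma_0>\dots>\gamma_l=\delta$ be the walk to $\delta$, and let $\varepsilon(\delta,\gamma)<\delta$ be an upper bound of the sets $C_{\gamma_k}\cap\delta$, $k<l$. If $\varepsilon(\delta,\gamma)<\alpha\le\delta$ and $k<l$, then $C_{\gamma_k}$ has no element in $[\alpha,\delta)$, so its least element $\ge\alpha$ is its least element $\ge\delta$. By induction on $k$ the two walks have the same first $l$ steps. Each step depends only on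 the current term and on $\alpha$, so the rest is the walk from $\delta$ to $\alpha$.
\end{proof}

\subsection*{A set of colors, and the choice of one}
Let $D$, $(a_\beta)$ and $i$ be as in Theorem~\ref{thm:color}. By \eqref{eq:high}, for $\varepsilon<\lambda$ we can let $\rho(\varepsilon)=\max a_\beta+1$ for some $\beta\in D$ with $\min a_\beta>\varepsilon$. The set $E$ of limit ordinals $\delta<\lambda$ with $\rho(\varepsilon)<\delta$ for all $\varepsilon<\delta$ is closed, and it is unbounded because it contains the supremum of any sequence with $\delta_{m+1}=\sup\{\rho(\varepsilon):\varepsilon\le\delta_m\}$. By construction,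
\begin{equation}\label{eq:E}
\text{for all $\delta\in E$ and $\varepsilon<\delta$ there is $\beta\in D$ with $a_\beta\subset(\varepsilon,\delta)$.}
\end{equation}
Take any $\delta\in S_i\cap E$, any $\gamma\in D$ above $\delta$, and $\beta\in D$ with $a_\beta\subset(\varepsilon(\delta,\gamma),\delta)$. By Lemma~\ref{lem:walk}, all walks from $\gamma$ to elements of $a_\beta$ pass through $\delta$, and $h(\delta)=i$. So if we were allowed to color $(\alpha,\gamma)$ by the finite \emph{set} $\{h(\gamma_k):k\le\ell(\alpha,\gamma)\}$ and asked only that $i$ belong to it, we would be done.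

The difficulty is to select one term of the walk, knowing only $\alpha$ and $\gamma$, and to hit $\delta$ for all $\alpha\in a_\beta$ at once. The index of $\delta$ is $p=\ell(\delta,\gamma)$ in all these walks, but their lengths $p+\ell(\alpha,\delta)$ vary with $\alpha$. We therefore guess the index from the length by a function that is constant on long intervals. Fix $g:\omega\to\omega$ such that
\begin{equation}\label{eq:g}
\text{for all $p,L<\omega$ there is $u\ge p$ with $g(l)=p$ whenever $u\le l\le u+L$.}
\end{equation}
For instance, let $\pi:\omega\to\omega$ take every value infinitely often and put $g(l)=\pi(m)$ for $m^2\le l<(m+1)^2$; then $u=m^2$ works when $\pi(m)=p$, $m^2\ge p$ and $2m\ge L$. For $\alpha<\gamma<\lambda$, with walk $(\gamma_k)_{k\le\ell}$ from $\gamma$ to $\alpha$, define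
\[
d(\alpha,\gamma)=\begin{cases}h(\gamma_{g(\ell)})&\text{if }g(\ell)\le\ell,\\ 0&\text{otherwise.}\end{cases}
\]
This definition uses only the sets $C_\alpha$ and the functions $h$ and $g$, not $D$, $(a_\beta)$ or $i$.

\subsection*{Lengthening the walks}
We must bring all the lengths $\ell(\alpha,\gamma)$, $\alpha\in a_\beta$, into an interval on which $g$ equals $p$. We first make the numerical data independent of $\delta$, and then lengthen the walks below $\delta$ in steps of a fixed size.

Shrinking $D$ before defining $E$, assume that all $a_\beta$ have $k$ elements $a_\beta(0)<\dots<a_\beta(k-1)$. For $\delta\in S_i\cap E$ choose $\gamma_\delta\in D$ with $\gamma_\delta>\delta$ and put $p_\delta=\ell(\delta,\gamma_\delta)$. There is $r_\delta\in\omega^k$ such that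
\begin{equation}\label{eq:r}
\text{for every $\varepsilon<\delta$ some $\beta\in D$ has $a_\beta\subset(\varepsilon,\delta)$ and $\ell(a_\beta(j),\delta)=r_\delta(j)$ for all $j<k$.}
\end{equation}
Otherwise each $r\in\omega^k$ fails at some $\varepsilon_r<\delta$; then $\varepsilon=\sup_r\varepsilon_r<\delta$ since $\operatorname{cf}(\delta)>\omega$, and for $\beta$ given by \eqref{eq:E} the tuple $r=(\ell(a_\beta(j),\delta))_{j<k}$ does not fail at $\varepsilon_r$. The map $\delta\mapsto(p_\delta,r_\delta)$ has countably many values, so there are $p$ and $r$ such that
\[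
T=\{\delta\in S_i\cap E:\ p_\delta=p,\ r_\delta=r\}
\]
is stationary.

For $\delta\in T$ we can realize the lengths $p+r(j)$, but nothing relates $g(p+r(j))$ to $p$. The remedy is that points of $T$ below $\delta$ are gates too: if $\zeta\in T$, $\zeta<\delta$, and $a_\beta$ lies just below $\zeta$, the lengths grow by $\ell(\zeta,\delta)$, simultaneously for all $j$. To land in a prescribed interval we need chains of gates of every finite length with the same increment $q$. For $q\ge1$ let $T_q^0=T$ and
\[
T_q^{n+1}=\{\delta\in T:\ \{\zeta\in T_q^n\cap\delta:\ell(\zeta,\delta)=q\}\text{ is unbounded in }\delta\}.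
\]
We have $T_q^1\subset T_q^0$, and $T_q^n\subset T_q^{n-1}$ implies $T_q^{n+1}\subset T_q^n$, so the sets $T_q^n$ decrease with $n$.

\begin{lemma}\label{lem:q}
There is $q\ge1$ such that $T_q^n\ne\emptyset$ for all $n<\omega$.
\end{lemma}

\begin{proof}
Suppose not. Then $\operatorname{rk}_q(\delta)=\max\{n:\delta\in T_q^n\}$ is a natural number for all $q\ge1$ and $\delta\in T$. The map $\delta\mapsto(\operatorname{rk}_q(\delta))_{q\ge1}$ has at most $2^\omega\le\mu$ values; this is where $\mu\ge2^\omega$ is used. So it is constant, with value $(n_q)_{q\ge1}$, on a stationary set $T'\subset T$. Pick $\delta\in T'$ that is a limit point of $T'$. The unbounded set $T'\cap\delta$ is the union of the countably many sets $\{\zeta\in T'\cap\delta:\ell(\zeta,\delta)=q\}$, $q\ge1$, and $\operatorname{cf}(\delta)>\omega$, so one of them is unbounded in $\delta$. Its elements have $\operatorname{rk}_q=n_q$ and lie in $T_q^{n_q}$. Hence $\delta\in T_q^{n_q+1}$, contradicting $\operatorname{rk}_q(\delta)=n_q$.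
\end{proof}

\begin{lemma}\label{lem:pump}
If $\delta\in T_q^n$ and $\varepsilon<\delta$, there is $\beta\in D$ with $a_\beta\subset(\varepsilon,\delta)$ and $\ell(a_\beta(j),\delta)=nq+r(j)$ for all $j<k$.
\end{lemma}

\begin{proof}
For $n=0$ this is \eqref{eq:r}. Let $\delta\in T_q^{n+1}$ and $\varepsilon<\delta$. Pick $\zeta\in T_q^n$ with $\varepsilon<\zeta<\delta$ and $\ell(\zeta,\delta)=q$. The induction hypothesis, applied to $\zeta$ and $\max(\varepsilon,\varepsilon(\zeta,\delta))<\zeta$, gives $\beta\in D$ with $a_\beta\subset(\varepsilon,\zeta)$, $a_\beta\subset(\varepsilon(\zeta,\delta),\zeta)$ and $\ell(a_\beta(j),\zeta)=nq+r(j)$. As $\zeta\in S$, Lemma~\ref{lem:walk} gives $\ell(a_\beta(j),\delta)=q+nq+r(j)$.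
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[->] (-0.5,0) -- (11.2,0);
\fill (0,0) circle (1.5pt) node[below=2pt] {$a_\beta(0)$};
\fill (1.6,0) circle (1.5pt) node[below=2pt] {$a_\beta(1)$};
\fill (4,0) circle (1.5pt) node[below=2pt] {$\zeta_0$};
\fill (6,0) circle (1.5pt) node[below=2pt] {$\zeta_1$};
\fill (8,0) circle (1.5pt) node[below=2pt] {$\delta$};
\fill (10.5,0) circle (1.5pt) node[below=2pt] {$\gamma$};
\draw[->] (10.5,0.1) to[bend right=50] node[above] {$p$} (8.05,0.1);
\draw[->] (7.95,0.1) to[bend right=50] node[above] {$q$} (6.05,0.1);
\draw[->] (5.95,0.1) to[bend right=50] node[above] {$q$} (4.05,0.1);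
\draw[->] (3.9,0.1) to[bend right=50] node[below,inner sep=2pt] {\small $r(1)$} (1.6,0.1);
\draw[->] (3.97,0.1) to[bend right=60] node[above] {$r(0)$} (0,0.1);
\end{tikzpicture}
\caption{Walks from $\gamma$ down to the two elements of a set $a_\beta$. Each arc stands for a portion of a walk and is labeled by its number of steps. Both walks pass through $\delta$ after exactly $p$ steps and then through two further points $\zeta_1,\zeta_0$; their lengths are $p+2q+r(0)$ and $p+2q+r(1)$.}
\label{fig:walk}
\end{figure}

Figure~\ref{fig:walk} shows the case $n=k=2$. With $q$ from Lemma~\ref{lem:q} and $R=\max_jr(j)$, the available lengths form clusters $\{p+nq+r(j):j<k\}\subset[p+nq,\,p+nq+R]$ that advance by $q$ at each step, so a sufficiently long interval contains a whole cluster. For instance, if $p=2$, $q=3$, $r=(1,4)$ and $g$ equals $2$ on $[10,17]$, then $n=3$ gives the lengths $12$ and $15$.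

\begin{proof}[Proof of Theorem~\ref{thm:color} for regular $\mu$]
By \eqref{eq:g} choose $u\ge p$ with $g(l)=p$ for $u\le l\le u+q+R$. Let $n$ be least with $p+nq\ge u$. Then $u\le p+nq<u+q$: for $n=0$ we have $p=u$, and for $n>0$ we have $p+(n-1)q<u$. Hence $g(p+nq+r(j))=p$ for all $j<k$. Take $\delta\in T_q^n$ and $\gamma=\gamma_\delta\in D$, so that $\ell(\delta,\gamma)=p$. By Lemma~\ref{lem:pump} there is $\beta\in D$ with $a_\beta\subset(\varepsilon(\delta,\gamma),\delta)$ and $\ell(a_\beta(j),\delta)=nq+r(j)$. By Lemma~\ref{lem:walk}, the walk from $\gamma$ to $a_\beta(j)$ has length $\ell=p+nq+r(j)$ and its term with index $p=g(\ell)\le\ell$ is $\delta$. So $d(a_\beta(j),\gamma)=h(\delta)=i$ for all $j<k$, and $\max a_\beta<\delta<\gamma$.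
\end{proof}

\section{The coloring for singular $\mu$: scales}\label{sec:singular}

Let $\mu$ be singular, so $\omega\le\tau<\theta<\mu$. No ordinal has cofinality $\mu$, so the set $S$ of the previous section is empty and a different structure on $\lambda$ is needed. For functions $f,f'$ from $\theta$ to the ordinals write $f<^*f'$ if there is $s_0<\theta$ with $f(s)<f'(s)$ for all $s\ge s_0$. This relation is transitive. We use the following theorem of Shelah \cite[Ch.~II, \S1]{Sh}; for uncountable cofinality, which is our case since $\theta>\tau$, see the theorem on the representation of $\mu^+$ as a true cofinality in \cite{AM}.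

\begin{theorem}[Shelah]\label{thm:scale}
There are a strictly increasing sequence $(\lambda_s)_{s<\theta}$ of regular cardinals cofinal in $\mu$, with $\lambda_0>\theta$, and functions $f_\alpha\in\prod_{s<\theta}\lambda_s$ for $\alpha<\lambda$ such that $f_\alpha<^*f_\gamma$ whenever $\alpha<\gamma$, and every $G\in\prod_{s<\theta}\lambda_s$ satisfies $G<^*f_\alpha$ for some $\alpha<\lambda$.
\end{theorem}

Such a sequence $(f_\alpha)$ is called a \emph{scale}. It attaches an ordinal below $\theta$ to each pair $\alpha<\gamma$, namely the place after which $f_\gamma$ stays above $f_\alpha$: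
\[
\Delta(\alpha,\gamma)=\sup\{s<\theta:f_\alpha(s)\ge f_\gamma(s)\}<\theta .
\]
We shall see that, for given $D$ and $(a_\beta)$, every sufficiently large $s<\theta$ is the common value of $\Delta(\alpha,\gamma)$, $\alpha\in a_\beta$, for suitable $\beta$ and $\gamma$. To turn ``every large $s$'' into ``every color'', fix $\pi:\theta\to\theta$ all of whose fibers are unbounded in $\theta$ (compose a bijection $\theta\to\theta\times\theta$ with the first projection; the fibers have cardinality $\theta$), and put
\[
d(\alpha,\gamma)=\pi(\Delta(\alpha,\gamma)).
\]

To obtain $\Delta(\alpha,\gamma)=s$ it suffices that $f_\alpha(s)\ge f_\gamma(s)$ and $f_\alpha(t)<f_\gamma(t)$ for all $t>s$. The first requirement suggests choosing $\beta$ after $\gamma$, the second choosing $\gamma$ after $\beta$. We break the circle by choosing in advance a candidate $\beta(s,\nu)$ for every possible value $\nu=f_\gamma(s)<\lambda_s$. There are only $\lambda_s$ candidates for the coordinate $s$, too few to be unbounded at a later coordinate $t$, so one $\gamma$ can dominate all of them there.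

\begin{proof}[Proof of Theorem~\ref{thm:color} for singular $\mu$]
Let $D$, $(a_\beta)$ and $i$ be given. For $\beta\in D$ and $s<\theta$ put
\[
f_\beta^{\min}(s)=\min_{\alpha\in a_\beta}f_\alpha(s),\qquad f_\beta^{\max}(s)=\max_{\alpha\in a_\beta}f_\alpha(s).
\]

\emph{Step 1: there is $s_1<\theta$ such that $\{f_\beta^{\min}(s):\beta\in D\}$ is unbounded in $\lambda_s$ for all $s\ge s_1$.} Otherwise there are an unbounded $I\subset\theta$ and $b\in\prod_s\lambda_s$ with $f_\beta^{\min}(s)\le b(s)$ for all $\beta\in D$ and $s\in I$. Take $\alpha_0$ with $b<^*f_{\alpha_0}$ and, by \eqref{eq:high}, $\beta\in D$ with $\min a_\beta>\alpha_0$. Then $b<^*f_\alpha$ for each of the finitely many $\alpha\in a_\beta$, so $b<^*f_\beta^{\min}$. This fails at every $s\in I$, a contradiction.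

\emph{Step 2: candidates and a bound.} For $s_1\le s<\theta$ and $\nu<\lambda_s$ choose $\beta(s,\nu)\in D$ with $f^{\min}_{\beta(s,\nu)}(s)\ge\nu$. For $t<\theta$ let
\[
G(t)=\sup\{f^{\max}_{\beta(s,\nu)}(t)+1:\ s_1\le s<t,\ \nu<\lambda_s\}.
\]
The number of pairs $(s,\nu)$ here is a sum of at most $|t|<\theta<\lambda_t$ cardinals $\lambda_s<\lambda_t$, hence less than the regular cardinal $\lambda_t$. Each term is below $\lambda_t$, so $G(t)<\lambda_t$ and $G\in\prod_t\lambda_t$.

\emph{Step 3: the choice of $\gamma$ and $\beta$.} Take $\alpha^*$ with $G<^*f_{\alpha^*}$. There are at most $\sum_{s<\theta}\lambda_s=\mu$ candidates, so we can choose $\gamma\in D$ larger than $\alpha^*$ and than all elements of all sets $a_{\beta(s,\nu)}$. Then $G<^*f_\gamma$; fix $s_2\ge s_1$ with $G(t)<f_\gamma(t)$ for all $t\ge s_2$. Choose $s\ge s_2$ with $\pi(s)=i$, and let $\nu=f_\gamma(s)<\lambda_s$ and $\beta=\beta(s,\nu)$. Then $\max a_\beta<\gamma$. For $\alpha\in a_\beta$ we have $f_\alpha(s)\ge f_\beta^{\min}(s)\ge f_\gamma(s)$, and for $t>s$,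
\[
f_\alpha(t)\le f_\beta^{\max}(t)<G(t)<f_\gamma(t).
\]
So $\Delta(\alpha,\gamma)=s$ and $d(\alpha,\gamma)=\pi(s)=i$ for all $\alpha\in a_\beta$.
\end{proof}

This completes the proof of Theorem~\ref{thm:color}, and with it the proofs of Theorems~\ref{thm:A} and~\ref{thm:B}.

\begin{thebibliography}{9}

\bibitem{AM}
Abraham and Magidor, \emph{Cardinal Arithmetic}, in: Handbook of Set Theory.

\bibitem{AT}
Arhangel'skii and Tkachenko, \emph{Topological Groups and Related Structures}.

\bibitem{Sh}
Shelah, \emph{Cardinal Arithmetic}.

\bibitem{star}
\emph{Star countable spaces and $\omega$-domination of discrete subspaces},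
\texttt{https://repositorio.usp.br/bitstreams/}\allowbreak\texttt{aad31387-5fb5-4a42-b3cd-fccdc0b2acf8}.

\end{thebibliography}
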